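# The growth rate of high-dimensional polycubes: $\lambda_d=(2d-3)e+O(1/d)$

## A two-term formula for $\lambda_d$, and what it says

Let $A_d(n)$ be the number of $d$-dimensional polycubes of size $n$ counted up to translation, let $\lambda_d=\lim_{n\to\infty}\sqrt[n]{A_d(n)}$ be their growth rate, and let $p_c(d)$ be the critical point of site percolation on $\mathbb Z^d$. Put
$$f(p)=p^{-1}(1-p)^{-(1-p)/p}\quad(0<p<1),\qquad f(1)=1 .$$

**Theorem 1.** $\lambda_d=(2d-3)e+O(1/d)$ as $d\to\infty$. Hence $\lambda_d-(2d-3)e\to0$.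

**Theorem 2 (quantitative form).** As $d\to\infty$,
$$-\frac{37}{48}\,\frac ed-O(d^{-2})\;\le\;\lambda_d-(2d-3)e\;\le\;\frac{53}{48}\,\frac ed+O(d^{-2}).$$
Moreover, for every $d\ge2$, $\lambda_d\ge f(p_c(d))$. Also $\lambda_d=e\big(\tfrac1{p_c(d)}-\tfrac12\big)+O(1/d)$.

Theorem 1 is the first display of Theorem 2 with the constants forgotten. It confirms a conjecture. Let us unpack the words.

**Definition (polycubes).** A *$d$-dimensional polycube of size $n$* is a connected set of $n$ unit cubes of the lattice $\mathbb Z^d$; two cubes are adjacent if they share a $(d-1)$-dimensional face. We identify a cube with a point of $\mathbb Z^d$, called a *cell*. Then adjacent cells are those that differ by one of the $2d$ unit steps $\pm\mathbf e_1,\dots,\pm\mathbf e_d$. Two polycubes that differ by a translation count as one; rotations and reflections are not identified.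

We take the following as known: for every fixed $d$ the limit $\lambda_d$ exists (it is also called Klarner's constant). Two further known facts give the scale: $\lambda_d\le(2d-1)e$, and $\lambda_d=2ed-o(d)$ as $d\to\infty$. So the leading term $2ed$ is not in question. The theorem finds the next term, $-3e$, and bounds what remains by a constant times $1/d$. The exact coefficient of $1/d$ is not determined here, nor is its existence proved: Theorem 2 says that $d(\lambda_d-(2d-3)e)$ has $\liminf$ at least $-\frac{37}{48}e$ and $\limsup$ at most $\frac{53}{48}e$.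

**Definition (site percolation).** Each site of $\mathbb Z^d$ is *open* with probability $p$ and closed otherwise, independently. Let $C$ be the open cluster of $0$, that is, the set of sites joined to $0$ by a nearest-neighbour path of open sites ($C=\emptyset$ if $0$ is closed). Put
$$\theta(p)=P_p(|C|=\infty),\qquad \chi(p)=E_p|C|,\qquad p_c=\inf\{p:\theta(p)>0\},\qquad p_T=\sup\{p:\chi(p)<\infty\}.$$

A finite open cluster is a polycube all of whose empty neighbours are closed. This is why percolation knows something about polycubes.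

The lower bound uses two cited results. The upper bound is self-contained.

* **[HM]** M. Heydenreich, K. Matzke, *Expansion for the critical point of site percolation: the first three terms*, Combin. Probab. Comput. 31 (2022) 430–454:
$$p_c(d)=\frac1{2d}+\frac{5/2}{(2d)^2}+\frac{31/4}{(2d)^3}+O(d^{-4})\qquad(d\to\infty).$$
* **[BK]** The van den Berg–Kesten inequality (J. Appl. Probab. 22 (1985)): for a product measure on finitely many sites and increasing events $U,V$, the probability that $U$ and $V$ occur on disjoint sets of open sites is at most $P(U)P(V)$.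

An event is *increasing* if opening more sites cannot destroy it. "Occur on disjoint sets of open sites" means that there are two disjoint sets of open sites such that the openness of the first alone forces $U$ and the openness of the second alone forces $V$. For example, take two sites and let $U=V=\{\text{at least one site is open}\}$. The two events occur disjointly exactly when both sites are open, which has probability $p^2$, and indeed $p^2\le(2p-p^2)^2$.

Throughout, $d\ge2$, $N=2d$, $q=1-p$, $\lambda=\lambda_d$, $A(n)=A_d(n)$, and $D=\{\pm\mathbf e_1,\dots,\pm\mathbf e_d\}$, so $|D|=N$. The letter $e$ always means Euler's number.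

## Polycubes with one, two and three cells

There is one polycube of size $1$, and there are $d$ of size $2$ (choose the axis). For size $3$ there are $d$ straight ones. A bent one is given by a corner cell and two perpendicular steps from it, so there are $4\binom d2=2d(d-1)$ of these. Altogether
$$A_d(1)=1,\qquad A_d(2)=d,\qquad A_d(3)=d+2d(d-1)=d(2d-1).$$
For $d=2$ the last number is $6$. These agree with the known fact that for fixed $n$ the count is a polynomial in $d$ of degree $n-1$. The theorem concerns the other order of limits: first $n\to\infty$, then $d\to\infty$.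

We shall also need the number of *empty neighbouring sites* of a polycube, the sites outside it that are adjacent to at least one of its cells. A single cell has $2d$, and a domino has $2(2d-1)=4d-2$. A straight triple has $3\cdot2d-4=6d-4$ (each of the two adjacencies uses up two of the $3\cdot 2d$ cell–neighbour pairs). For a bent triple $\{\mathbf e_1,0,\mathbf e_2\}$ the site $\mathbf e_1+\mathbf e_2$ is seen twice, so it has $6d-5$. Bending costs a neighbour.

## Trees with one forbidden step, and where they stop

Here is a sensible first attempt at an upper bound. Choose a spanning tree of the polycube in a canonical way, root it, and label each edge by its step in $D$, directed away from the root. The labelled tree determines the polycube up to translation, so $A(n)$ is at most the number of labelled trees. The siblings of a vertex have distinct labels, and a non-root vertex reached by step $s$ has no child at step $-s$, since that cell is its parent. So a non-root vertex has its child set inside a set of $m:=N-1$ labels.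

To count such trees we use a device that will return. Let $F_h$ be the sum of $x^{\text{size}}$ over the possible subtrees of height $\le h$ hanging at a non-root vertex. Then $F_0=x$ and $F_{h+1}=x(1+F_h)^m$. Pick $v>0$ and put $x=v/(1+v)^m$. Then $F_0\le v$, and $F_h\le v$ implies $F_{h+1}\le x(1+v)^m=v$. Hence $F_h\le v$ for all $h$. Summing over the child set of the root, the number of trees of size $n$ is at most $x^{-n}\cdot x(1+v)^N$, so $\lambda\le 1/x=(1+v)^m/v$. The choice $v=1/(m-1)$ gives
$$\lambda\le\frac{m^m}{(m-1)^{m-1}}=m\Big(1+\frac1{m-1}\Big)^{m-1}\le em=(2d-1)e .$$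
This is the known bound. The expression in the middle is a little better than $em$: since $(m-1)\ln(1+\frac1{m-1})=1-\frac1{2m}+O(m^{-2})$, it equals $e(m-\frac12)+O(1/m)=e(2d-\frac32)+O(1/d)$.

This is where the attempt stops. The number of $m$-ary trees with $n$ vertices is $\frac1n\binom{mn}{n-1}$, whose growth rate is exactly $m^m/(m-1)^{m-1}$, so no better analysis of these trees will help. They overcount by $\frac32e$ in the growth rate, and we have to use more of the geometry to remove trees.

## Three forbidden-step rules for the breadth-first tree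

**Step 1: a canonical tree, and what it cannot contain.** We fix a specific tree, chosen so that local rules follow from the choice.

Fix a total order $<$ on $D$. Given a polycube $A$ of size $n$, its root is its lexicographically smallest cell; this serves only to choose a root in a translation-invariant way. Let $\mathrm{dist}$ be the graph distance from the root inside $A$. Each non-root cell $z$ gets as parent the adjacent cell $y\in A$ with $\mathrm{dist}(y)=\mathrm{dist}(z)-1$ for which the step $z-y$ is minimal in the order. This gives a rooted tree on the cells of $A$ in which a child has distance one more than its parent. Let $S(w)\subset D$ be the set of steps from $w$ to its children, and for a set $S$ write $S_{>s}=\{s'\in S:s'>s\}$.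

*Example.* Let $d=2$, with order $\mathbf e_1<-\mathbf e_1<\mathbf e_2<-\mathbf e_2$, and let $A$ be the $2\times2$ square with root $0$. The cell $\mathbf e_1+\mathbf e_2$ has two candidate parents: $\mathbf e_1$ (step $\mathbf e_2$) and $\mathbf e_2$ (step $\mathbf e_1$). The smaller step is $\mathbf e_1$, so the parent is $\mathbf e_2$. Thus $S(0)=\{\mathbf e_1,\mathbf e_2\}$, $S(\mathbf e_1)=\emptyset$, $S(\mathbf e_2)=\{\mathbf e_1\}$.

**Lemma 1.** Let $y=w+s$ be a child of $w$ in the canonical tree, and $S=S(w)$. Then: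

1. $-s\notin S(y)$.
2. If $w$ is not the root and was reached by step $g$, then $-g\notin S(y)$.
3. If $s'\in S_{>s}$, then $s'\notin S(y)$.

*Proof.* Rule 1: $y-s=w$ is the parent of $y$.

Rule 2: the parent of $w$ is $w-g$, with $\mathrm{dist}(w-g)=\mathrm{dist}(w)-1$. If $y-g=(w-g)+s$ belongs to $A$, it is adjacent to $w-g$, so its distance is at most $\mathrm{dist}(w)$. But children of $y$ have distance $\mathrm{dist}(w)+2$.

Rule 3: suppose $s'\in S(y)$ and put $z=y+s'$, so $\mathrm{dist}(z)=\mathrm{dist}(w)+2$. Since $s'\in S(w)$, the cell $w+s'$ is in $A$ and has distance $\mathrm{dist}(w)+1$. It is adjacent to $z$, with step $z-(w+s')=s$. As $s<s'=z-y$, the cell $y$ was not the right choice of parent for $z$: a contradiction. $\square$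

In the example, rule 3 with $w=0$, $s=\mathbf e_1$, $s'=\mathbf e_2$ is what forbids $\mathbf e_1$ to be the parent of $\mathbf e_1+\mathbf e_2$.

Let $T_n$ be the number of finite rooted trees of size $n$ with step labels in $D$, siblings having distinct labels, that satisfy rules 1–3 at every non-root vertex $y$. The canonical tree determines $A$ up to translation, so
$$A(n)\le T_n. \tag{1}$$
The rules are local and do not exclude all self-intersections. In $d=2$ the path with steps $\mathbf e_1,\mathbf e_2,\mathbf e_2,-\mathbf e_1,-\mathbf e_1,-\mathbf e_2,-\mathbf e_2,\mathbf e_1$ has no two opposite steps at positions $i,i+1$ or $i,i+2$, so it satisfies all rules, yet it ends where it began. This loss will turn out to be small enough.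

**Step 2: the recursion.** The purpose is to see how the rules interact when we cut a tree below its top vertex.

Let $x>0$. For $g\in D$ and $B\subset D\setminus\{-g\}$ let $F_h(g,B)$ be the sum of $x^{\text{size}}$ over trees of height $\le h$ whose top vertex was reached by step $g$ and has child set $S\subset B$, with rules 1–3 imposed on all vertices below the top vertex. A child reached by $s\in S$ must avoid $-s$ (rule 1), $-g$ (rule 2) and $S_{>s}$ (rule 3). Hence $F_0=x$ and
$$F_{h+1}(g,B)=x\sum_{S\subset B}\ \prod_{s\in S}F_h(s,B_s),\qquad B_s=D\setminus\big(\{-s,-g\}\cup S_{>s}\big). \tag{2}$$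
Since $-s\notin B_s$, the expression $F_h(s,B_s)$ makes sense.

How many labels are forbidden for the child at $s$? Since $-g\notin B\supset S$, the label $-g$ is not in $S_{>s}$. The labels $-s$ and $-g$ coincide if $s=g$, and $-s$ may lie in $S_{>s}$. So
$$N-|B_s|=|S_{>s}|+2-\mathbf 1[s=g]-\mathbf 1[-s\in S_{>s}].$$
Now sum over $s\in S$, with $k=|S|$. The first terms add up to $\binom k2$. The last indicators count each antipodal pair $\{s,-s\}\subset S$ once; let $\mathrm{opp}(S)$ be the number of these pairs. For every $S\subset D$, including sets containing $-g$, define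
$$X(S)=X_g(S)=\binom k2-\mathbf 1[g\in S]-\mathrm{opp}(S).$$
Then for $S\subset D\setminus\{-g\}$
$$\sum_{s\in S}(N-|B_s|)=2|S|+X(S). \tag{3}$$

*Example.* Let $d=2$, order as above, $g=\mathbf e_1$, $S=\{\mathbf e_1,\mathbf e_2,-\mathbf e_2\}$. The forbidden sets are $\{-\mathbf e_1,\mathbf e_2,-\mathbf e_2\}$ for $s=\mathbf e_1$, $\{-\mathbf e_2,-\mathbf e_1\}$ for $s=\mathbf e_2$, and $\{\mathbf e_2,-\mathbf e_1\}$ for $s=-\mathbf e_2$: altogether $3+2+2=7$. And $X(S)=3-1-1=1$, so $2\cdot3+1=7$. Note that $X$ can be negative: $X(\{g\})=-1$.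

## A supersolution that is exponential in the number of forbidden labels

In the warm-up one number $v$ with $x(1+v)^m\le v$ bounded all $F_h$. Now $F_h$ depends on $(g,B)$, where $B$ runs over exponentially many sets. We need a function $G(g,B)$ with
$$x\sum_{S\subset B}\prod_{s\in S}G(s,B_s)\le G(g,B),$$
and it must be simple enough to compute with. Identity (3) tells us what to try: if $G$ depends on $B$ as a power $\rho^{N-|B|}$, then the product over $s\in S$ depends on $S$ only through $2|S|+X(S)$.

Which $\rho$? Suppose for a moment that $X$ vanished identically. With $G=u\rho^{N-|B|}$ and $v=u\rho^2$ the left side would be $x\sum_{S\subset B}v^{|S|}=x(1+v)^{|B|}$. This equals $u\rho^{N-|B|}$ for all $B$ if $\rho=\frac1{1+v}$ and $x=u/(1+v)^N$. But $X$ is not zero. It lowers the sum, and more so for large $B$, where $|S|$ is larger. So relative to $B=D$ the small sets $B$ come out too big, and $\rho=\frac1{1+v}$ is slightly too small. The remedy is to enlarge $\rho$ by a factor $1+O(N^{-2})$. This changes $\ln\lambda$ only at order $N^{-2}$,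 that is, $\lambda$ only at order $1/N$, so we can afford it.

**Step 3: the parameters.** Fix a real constant $\alpha$ and, for $N$ large, put
$$v=\frac1N+\frac \alpha{N^2},\quad \pi=\frac v{1+v},\quad t_0=\pi^2v(N-1+v),\quad\rho=\frac1{(1+v)(1-t_0)},\quad\delta=1-\rho,\quad u=v\rho^{-2}.$$
(Here $\pi$ is a probability, not $3.14\ldots$) For $N$ large, $v>0$ and $0<t_0<\pi$, because $t_0\sim N^{-2}$ and $\pi\sim N^{-1}$. Since $1-\pi=\frac1{1+v}$, we get $(1+v)(1-t_0)>(1+v)(1-\pi)=1$, so $\rho<1$. Also $\rho\ge\frac1{1+v}$ because $1-t_0\le1$. Therefore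
$$0<\delta\le1-\frac1{1+v}=\pi,\qquad \rho^{-1}\le1+v. \tag{4}$$

For $B\subset D$ let $E_B$ denote expectation when $S$ is a random subset of $B$ containing each element independently with probability $\pi$, and write $M_B=E_B[\rho^{X(S)}]$. This depends on $g$ through $X=X_g$. However, a signed permutation of the coordinates that takes $g$ to $g'$ preserves $|S|$, antipodal pairs and the law of $S$ under $E_D$. So $M_D$ does not depend on $g$. Define
$$G(g,B)=u\,\rho^{\,N-|B|},\qquad x=\frac{u}{(1+v)^NM_D}.$$

**Lemma 2.** $x\sum_{S\subset B}\prod_{s\in S}G(s,B_s)\le G(g,B)$ for all $g\in D$ and all $B\subset D\setminus\{-g\}$.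

*Proof.* First we rewrite the claim as a comparison of $M_B$ with $M_D$. By (3) and $u\rho^2=v$, the left side is
$$x\sum_{S\subset B}u^{|S|}\rho^{2|S|+X(S)}=x\sum_{S\subset B}v^{|S|}\rho^{X(S)}=x(1+v)^{|B|}M_B ,$$
since $S\subset B$ has probability $\pi^{|S|}(1-\pi)^{|B|-|S|}=v^{|S|}(1+v)^{-|B|}$ under $E_B$. With $j=N-|B|$, inserting the value of $x$, the claim reads
$$M_B\le[(1+v)\rho]^jM_D=(1-t_0)^{-j}M_D .$$
Adding the $j$ missing elements of $D$ to $B$ one at a time, we see that it suffices to show
$$M_{B\cup\{b\}}\ge(1-t_0)\,M_B\qquad(B\subset D,\ b\in D\setminus B). \tag{5}$$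
The intermediate sets may contain $-g$; this is why $X$ was defined for all $S\subset D$.

Next we bound the effect of one new element. For $b\notin S$,
$$X(S\cup \{b\})-X(S)=|S|-\mathbf 1[b=g]-\mathbf 1[-b\in S],$$
which lies between $-\mathbf 1[b=g]$ and $|S|$, because $|S|\ge\mathbf 1[-b\in S]$. Use the upper estimate, then $\rho<1$ and Bernoulli's inequality $\rho^m\ge1-m\delta$ for integers $m\ge0$:
$$M_{B\cup\{b\}}=E_B\big[(1-\pi)\rho^{X(S)}+\pi\rho^{X(S\cup\{b\})}\big]\ge E_B\big[\rho^{X}(1-\pi+\pi\rho^{|S|})\big]\ge M_B-\pi\delta\,E_B[|S|\rho^X]. \tag{6}$$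

It remains to bound $E_B[|S|\rho^X]$ by a multiple of $M_B$. If $B=\emptyset$ it is $0$. Otherwise, for $b'\in B$, keeping only the sets $S\not\ni b'$ gives $M_B\ge(1-\pi)M_{B\setminus b'}$. With the lower estimate for the increment of $X$,
$$E_B[|S|\rho^X]=\sum_{b'\in B}\pi\,E_{B\setminus b'}\big[\rho^{X(S\cup \{b'\})}\big]\le\sum_{b'\in B}\pi\,\rho^{-\mathbf 1[b'=g]}M_{B\setminus b'}\le\frac{\pi}{1-\pi}\big(|B|-1+\rho^{-1}\big)M_B .$$
If $g\notin B$, the sum gives the smaller factor $|B|$ in place of $|B|-1+\rho^{-1}$, so the bound holds in both cases. Now $\frac\pi{1-\pi}=v$, $|B|\le N-1$ (as $b\notin B$), and $\rho^{-1}\le1+v$ by (4). So $E_B[|S|\rho^X]\le v(N-1+v)M_B$. Inserting this in (6), with $\delta\le\pi$ from (4),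
$$M_{B\cup\{b\}}\ge\big(1-\pi^2v(N-1+v)\big)M_B=(1-t_0)M_B,$$
which is (5). $\square$

**Step 4: from the supersolution to a bound on $\lambda$.** All terms in Lemma 2 are positive, and the term $S=\emptyset$ gives $G(g,B)\ge x=F_0(g,B)$. If $F_h\le G$ everywhere, then (2) and Lemma 2 give $F_{h+1}\le G$. So $F_h\le G$ for all $h$.

At the root, with child set $S\subset D$, rule 2 does not apply to the children. A child reached by $s$ has its child set in $D\setminus(\{-s\}\cup S_{>s})$, and below it the rules are those in the definition of $F_h(s,\cdot)$. Every tree of size $n$ has height at most $n$. Hence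
$$T_nx^n\le x\sum_{S\subset D}\prod_{s\in S}F_n\big(s,D\setminus(\{-s\}\cup S_{>s})\big)\le x\sum_{S\subset D}\prod_{s\in S}G\big(s,D\setminus(\{-s\}\cup S_{>s})\big)<\infty ,$$
and the last bound does not depend on $n$. With (1), $A(n)\le T_n\le \mathrm{const}\cdot x^{-n}$, so
$$\lambda\le\frac1x=\frac{\rho^2(1+v)^NM_D}{v}. \tag{7}$$

## Expanding the upper bound to order $1/d$

All $O(\cdot)$ are for fixed $\alpha$ and $N\to\infty$. We expand the logarithm of (7) to order $N^{-2}$.

**Step 5: the elementary parameters.** From $\pi=v-v^2+O(v^3)$,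
$$\pi=\frac1N+\frac{\alpha-1}{N^2}+O(N^{-3}).$$
Since $\pi^2=N^{-2}+O(N^{-3})$ and $v(N-1+v)=1+O(1/N)$, we have $t_0=N^{-2}+O(N^{-3})$. Hence
$$\ln\rho=-\ln(1+v)-\ln(1-t_0)=-v+\frac{v^2}2+t_0+O(N^{-3})=-\frac1N+\frac{\frac32-\alpha}{N^2}+O(N^{-3}),$$
and $\delta=1-e^{\ln\rho}=-\ln\rho-\frac12(\ln\rho)^2+O(N^{-3})$ gives
$$\delta=\frac1N+\frac{\alpha-2}{N^2}+O(N^{-3}).$$

**Step 6: an upper bound for $M_D$.** We separate the positive part of $X$ from the negative part. Under $E_D$ the size $k=|S|$ has law $\mathrm{Bin}(N,\pi)$; write $E=E_D$. Let $c=\binom k2$ and $Y=\mathbf 1[g\in S]+\mathrm{opp}(S)$, so $X=c-Y$. Since $\rho^c\le1\le\rho^{-Y}$,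
$$\rho^X=\rho^c+\rho^c(\rho^{-Y}-1)\le\rho^c+(\rho^{-Y}-1).$$
The integer $c\ge0$ allows Bonferroni's inequality: $(1-\delta)^c$ is the probability that none of $c$ independent events of probability $\delta$ occurs, so
$$\rho^c=(1-\delta)^c\le1-c\delta+\frac{c(c-1)}2\delta^2 .$$

*Moments of $c$.* Writing $(k)_i=k(k-1)\cdots(k-i+1)$, we have $E(k)_i=(N)_i\pi^i$. So
$$E\,c=\binom N2\pi^2=\frac12\Big(1-\frac1N\Big)\Big(1+\frac{2(\alpha-1)}N\Big)+O(N^{-2})=\frac12+\frac{\alpha-\frac32}N+O(N^{-2}).$$
Next, $(k-2)(k-3)+4(k-2)+2=k(k-1)$ gives $c^2=\frac14\big[(k)_4+4(k)_3+2(k)_2\big]$. Since $E(k)_i=1+O(1/N)$ for $i\le4$, we get $E\,c^2=\frac74+O(\frac1N)$ and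
$$E\,c(c-1)=\frac74-\frac12+O\Big(\frac1N\Big)=\frac54+O\Big(\frac1N\Big).$$

*The term with $Y$.* Put $r=\rho^{-1}=1+\frac1N+O(N^{-2})$. The $d=N/2$ antipodal pairs of $D$ are independent. The pair $\{g,-g\}$ contributes $r$ to $\rho^{-Y}$ if $g\in S$, $-g\notin S$, contributes $r^2$ if both are in $S$, and $1$ otherwise. Any other pair contributes $r$ if both its elements are in $S$, and $1$ otherwise. So
$$E\rho^{-Y}=\big(1+\pi(1-\pi)(r-1)+\pi^2(r^2-1)\big)\big(1+\pi^2(r-1)\big)^{d-1}.$$
The first factor is $1+\frac1{N^2}+O(N^{-3})$. The second is $(1+N^{-3}+O(N^{-4}))^{N/2-1}=1+\frac1{2N^2}+O(N^{-3})$. Hence $E(\rho^{-Y}-1)=\frac{3}{2N^2}+O(N^{-3})$.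

*Collecting.* We have $\delta\,E\,c=\frac1{2N}+\frac1{N^2}\big(\frac{\alpha-2}2+\alpha-\frac32\big)+O(N^{-3})=\frac1{2N}+\frac{\frac{3\alpha}2-\frac52}{N^2}+O(N^{-3})$ and $\frac12\delta^2E\,c(c-1)=\frac{5}{8N^2}+O(N^{-3})$. So
$$M_D\le1-\frac1{2N}+\frac{1}{N^2}\Big(\frac52-\frac{3\alpha}2+\frac58+\frac32\Big)+O(N^{-3}).$$
The bracket is $\frac{37}8-\frac{3\alpha}2$. Taking logarithms subtracts $\frac12\cdot\frac14=\frac18$ from it:
$$\ln M_D\le-\frac1{2N}+\frac{\frac92-\frac{3\alpha}2}{N^2}+O(N^{-3}).$$

**Step 7: adding up and choosing $\alpha$.** The other three logarithms in (7) are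
$$N\ln(1+v)=Nv-\frac{Nv^2}2+\frac{Nv^3}3+O(N^{-3})=1+\frac{\alpha-\frac12}N+\frac{\frac13-\alpha}{N^2}+O(N^{-3}),$$
$$-\ln v=\ln N-\frac \alpha N+\frac{\alpha^2}{2N^2}+O(N^{-3}),\qquad 2\ln\rho=-\frac2N+\frac{3-2\alpha}{N^2}+O(N^{-3}).$$
At order $1/N$ the sum is $(\alpha-\frac12)-\alpha-2-\frac12=-3$. At order $1/N^2$ the constants are $\frac13+3+\frac92=\frac{47}6$, and the terms linear in $\alpha$ are $-\alpha-2\alpha-\frac{3\alpha}2=-\frac{9\alpha}2$. So
$$\ln\lambda\le\ln N+1-\frac3N+\frac1{N^2}\Big(\frac{\alpha^2}2-\frac{9\alpha}2+\frac{47}6\Big)+O(N^{-3}).$$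
The best choice is $\alpha=\frac92$, where the coefficient is $-\frac{81}8+\frac{47}6=-\frac{55}{24}$. Exponentiating, and using $\frac92-\frac{55}{24}=\frac{53}{24}$,
$$\lambda_d\le Ne\Big(1-\frac3N+\frac{\frac{53}{24}}{N^2}+O(N^{-3})\Big)=e\Big(N-3+\frac{53}{24N}+O(N^{-2})\Big)=(2d-3)e+\frac{53}{48}\frac ed+O(d^{-2}). \tag{8}$$

One can read off the sum where the $-3$ comes from. The factor $\rho^2$ gives $-2$: each vertex below the top loses two labels, by rules 1 and 2. The terms $N\ln(1+v)-\ln v$ give $-\frac12$: siblings have distinct labels. And $M_D$ gives $-\frac12$: the expected loss $\delta\binom k2$ from rule 3.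

## The weights $p^nq^t$, and how a bound loses the factor $e$

We turn to the lower bound. Let $a_{n,t}$ be the number of polycubes (up to translation) of size $n$ with exactly $t$ empty neighbouring sites, so $\sum_ta_{n,t}=A(n)$. The cluster $C$ equals a given polycube containing $0$ exactly if its $n$ cells are open and its $t$ empty neighbours are closed. Each polycube of size $n$ has exactly $n$ translates containing $0$. Hence
$$P_p(|C|=n)=\sum_t n\,a_{n,t}\,p^nq^t\qquad(n\ge1). \tag{9}$$
For instance, from our small cases, $P_p(|C|=1)=pq^{2d}$ and $P_p(|C|=2)=2d\,p^2q^{4d-2}$.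

Upper bounds on $\lambda$ come out of (9) at once. The $n-1$ or more adjacencies inside a polycube show $t\le(N-2)n+2$, and the probability is at most $1$, so $\lambda\le 1/(pq^{N-2})$. With $p=\frac1{N-1}$ this is again $m^m/(m-1)^{m-1}$ with $m=N-1$.

For a lower bound, suppose we had a $p$ for which $P_p(|C|=n)$ is not exponentially small. Then (9) bounds $\sum_t a_{n,t}p^nq^t$ from below. The obvious next move is to bound $q^t$ from above, uniformly in $t$. But a cubical box of side $\ell$ has $n=\ell^d$ and $t=2d\,\ell^{d-1}$, so $t/n$ can be arbitrarily small, and the only uniform bound at exponential scale is $q^t\le1$. This gives $\lambda\ge1/p$. At $p=p_c\approx\frac1{N}$ the factor $e$ is lost.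

The way out is to see which $t$ matter. For fixed $n,t$ the function $p\mapsto p^nq^t$ is largest at $p=\frac n{n+t}$, that is, when $t/n=q/p$. If $t/n$ is smaller than $q/p$ by a fixed amount, then the weight $p^nq^t$ increases exponentially when $p$ is raised a little. The total weight at the larger parameter is still a probability, at most $1$, so the contribution of such $t$ at $p$ is exponentially small. What is left are polycubes with $t\gtrsim\frac qp n$. They contribute at most about $A(n)\,(p\,q^{q/p})^n=A(n)f(p)^{-n}$. So where $P_p(|C|=n)$ is not exponentially small, we should get $\lambda\ge f(p)$, and $f(p)\approx e/p$ for small $p$.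

It remains to find the right $p$. Rather than study clusters at the critical point itself, we argue by contradiction with estimates that are uniform as $p\uparrow p_T$. The input is that $\chi(p)$ cannot stay bounded as $p\uparrow p_T$.

**Preliminaries on $p_T$.** Since $|C|$ is an increasing function of the configuration, $\chi$ is non-decreasing, so $\chi(p)<\infty$ for every $p<p_T$. If $\chi(p)<\infty$ then $\theta(p)=0$; as $\theta$ is non-decreasing and $\theta(1)=1$, this gives $p_T\le p_c\le1$. Finally, there are at most $N^k$ self-avoiding paths with $k$ steps from $0$, each open with probability $p^{k+1}$, so $\chi(p)\le\sum_kN^kp^{k+1}<\infty$ for $p<1/N$. Hence $p_T\ge1/N>0$.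

## The mean cluster size is unbounded below $p_T$

**Lemma 3.** If $p_T<1$, then $\sup_{p<p_T}\chi(p)=\infty$.

*Proof.* Suppose $\chi(p)\le M$ for all $p<p_T$. We shall find $p>p_T$ with $\chi(p)<\infty$.

**Step 8: reach $p_T$ itself.** For a finite box $B\ni0$, the expected size of the cluster of $0$ inside $B$ is a polynomial in $p$. It is $\le M$ for $p<p_T$, hence also at $p_T$ by continuity. As $B\uparrow\mathbb Z^d$ these clusters increase to $C$, because every open path is finite. So monotone convergence gives $\chi(p_T)\le M$.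

**Step 9: pass beyond $p_T$ in one finite box.** Let $\Lambda_L=[-L,L]^d\cap\mathbb Z^d$, and let $\partial\Lambda_L$ be its sites of $\ell_\infty$-norm $L$. Each $x\in\mathbb Z^d$ lies in exactly one $\partial\Lambda_L$, so
$$\sum_{L\ge0}\ \sum_{x\in\partial\Lambda_L}P_{p_T}(0\leftrightarrow x\text{ in }\Lambda_L)\le\chi(p_T)<\infty .$$
The terms of this series in $L$ tend to $0$, so there is an $L$ with $N\sum_{x\in\partial\Lambda_L}P_{p_T}(0\leftrightarrow x\text{ in }\Lambda_L)<\frac12$. For this $L$ the left side is a polynomial in the percolation parameter. So there is $p\in(p_T,1)$ with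
$$\varphi:=N\sum_{x\in\partial\Lambda_L}P_{p}(0\leftrightarrow x\text{ in }\Lambda_L)\le\frac12 .$$
Fix this $p$.

**Step 10: a self-bounding inequality from [BK].** For a finite box $B$ and $v\in B$ let $C_B(v)$ be the cluster of $v$ in $B$, and $\chi_B=\max_{v\in B}E_p|C_B(v)|$, which is at most $|B|$. Let $y\in C_B(v)\setminus(v+\Lambda_L)$. Take a self-avoiding open path in $B$ from $v$ to $y$. Let $z$ be its first vertex outside $v+\Lambda_L$ and $x$ the preceding vertex; then $x\in v+\partial\Lambda_L$. The piece from $v$ to $x$ lies in $B\cap(v+\Lambda_L)$, the piece from $z$ to $y$ lies in $B$, and the two pieces use disjoint sets of open sites. By [BK],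
$$P_p\big(y\in C_B(v)\big)\le\sum_{x}\sum_{z}P_p\big(v\leftrightarrow x\text{ in }v+\Lambda_L\big)\,P_p\big(z\leftrightarrow y\text{ in }B\big)\qquad(y\notin v+\Lambda_L),$$
where $x$ runs over $v+\partial\Lambda_L$ and $z\in B$ over the at most $N$ neighbours of $x$ outside $v+\Lambda_L$. Sum over $y$. The last factor sums to at most $E_p|C_B(z)|\le\chi_B$, and the sites $y\in v+\Lambda_L$ contribute at most $|\Lambda_L|$. So
$$E_p|C_B(v)|\le|\Lambda_L|+\varphi\,\chi_B .$$
Maximizing over $v$, $\chi_B\le|\Lambda_L|+\frac12\chi_B$. As $\chi_B$ is finite, $\chi_B\le2|\Lambda_L|$ for all finite $B$. Letting $B\uparrow\mathbb Z^d$ gives $\chi(p)\le2|\Lambda_L|<\infty$ with $p>p_T$. This contradicts the definition of $p_T$. $\square$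

## The inequality $\lambda_d\ge f(p_c(d))$

**Lemma 4.** $\lambda\ge f(p_T)\ge f(p_c)$.

*Proof.* If $p_T=1$, then $p_c=1$ and $f(p_T)=f(p_c)=1\le\lambda$, since $A(n)\ge1$. So assume $p_T<1$. Put $p_*=p_T$, $q_*=1-p_*$, and suppose $\lambda<f(p_*)$, that is,
$$\lambda\,p_*\,q_*^{\,q_*/p_*}<1 .$$

**Step 11: polycubes with many empty neighbours.** This step bounds the part of (9) with $t\ge(\frac qp-\varepsilon)n$ by the number of all polycubes. By continuity there are $\varepsilon\in(0,q_*/p_*)$, $\kappa<1$ and $\eta_1\in(0,p_*)$ such that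
$$\frac qp>\varepsilon\quad\text{and}\quad\lambda\,p\,q^{q/p-\varepsilon}\le\kappa\qquad\text{for }p\in(p_*-\eta_1,p_*].$$
Fix $\kappa'\in(\kappa,1)$. Since $\lambda\kappa'/\kappa>\lambda$, there is a constant $K$ with $A(n)\le K(\lambda\kappa'/\kappa)^n$ for all $n$. So for these $p$
$$\sum_{t\ge(q/p-\varepsilon)n}n\,a_{n,t}\,p^nq^t\le nA(n)\,p^nq^{(q/p-\varepsilon)n}\le nK\Big(\frac{\lambda\kappa'}\kappa\Big)^n\Big(\frac\kappa\lambda\Big)^n=K\,n\,\kappa'^n .$$

**Step 12: polycubes with few empty neighbours.** Here we raise the parameter. Let $p'=p+\eta$ with $\eta>0$ and $q'=1-p'>0$. By (9) at $p'$, $\sum_tn\,a_{n,t}\,p'^nq'^t\le1$. Since $q/q'>1$, the factor $(q/q')^t$ is largest for the largest $t$, so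
$$\sum_{t<(q/p-\varepsilon)n}n\,a_{n,t}\,p^nq^t=\sum_{t<(q/p-\varepsilon)n}n\,a_{n,t}\,p'^nq'^t\Big(\frac p{p'}\Big)^n\Big(\frac q{q'}\Big)^t\le e^{n\,\psi(p,\eta)},$$
$$\psi(p,\eta)=\ln\frac p{p+\eta}+\Big(\frac qp-\varepsilon\Big)\ln\frac q{q-\eta}.$$
Now $\psi(p,0)=0$ and
$$\partial_\eta \psi(p,0)=-\frac1p+\frac1q\Big(\frac qp-\varepsilon\Big)=-\frac\varepsilon q<0 .$$
So there is a fixed $\eta>0$ with $p_*+\eta<1$ and $\psi(p_*,\eta)<0$. By continuity of $\psi(\cdot,\eta)$ there are $\tau>0$ and $\eta_2\in(0,\eta_1)$ with $\psi(p,\eta)\le-\tau$ for all $p\in(p_*-\eta_2,p_*]$.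

**Step 13: the contradiction.** For $p\in(p_*-\eta_2,p_*]$ the two steps give
$$P_p(|C|=n)\le K\,n\,\kappa'^n+e^{-\tau n}\qquad(n\ge1),$$
with constants not depending on $p$. For $p<p_T$ we have $\theta(p)=0$, so $\chi(p)=\sum_nnP_p(|C|=n)$ is bounded uniformly for $p\in(p_T-\eta_2,p_T)$. By monotonicity of $\chi$ it is bounded uniformly for all $p<p_T$. This contradicts Lemma 3. Hence $\lambda\ge f(p_T)$.

**Step 14: from $p_T$ to $p_c$.** On $(0,1)$, $\ln f(p)=-\ln p-(\frac1p-1)\ln(1-p)$, with derivative
$$-\frac1p+\frac{\ln(1-p)}{p^2}+\Big(\frac1p-1\Big)\frac1{1-p}=\frac{\ln(1-p)}{p^2}<0 .$$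
Moreover $(1-p)^{-(1-p)/p}\to1$ as $p\to1$, so $f$ is continuous on $(0,1]$ and decreasing there. As $p_T\le p_c$, we get $f(p_T)\ge f(p_c)$. $\square$

## Expanding $f(p_c)$ and proving Theorem 2

**Step 15: $f$ for small $p$.** Since $-\ln(1-p)=\sum_{k\ge1}p^k/k$,
$$\ln f(p)=-\ln p+(1-p)\sum_{k\ge1}\frac{p^{k-1}}k=-\ln p+1+\sum_{k\ge1}p^k\Big(\frac1{k+1}-\frac1k\Big)=-\ln p+1-\sum_{k\ge1}\frac{p^k}{k(k+1)} .$$
So, as $p\to0$, using $\frac18-\frac16=-\frac1{24}$,
$$f(p)=\frac ep\,e^{-p/2-p^2/6+O(p^3)}=e\Big(\frac1p-\frac12-\frac p{24}+O(p^2)\Big).$$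

**Step 16: insert the expansion of $p_c$.** By [HM], $p_c=\frac1N\big(1+\frac{5/2}N+\frac{31/4}{N^2}+O(N^{-3})\big)$, so
$$\frac1{p_c}=N-\frac52+\Big(\frac{25}4-\frac{31}4\Big)\frac1N+O(N^{-2})=N-\frac52-\frac{3}{2N}+O(N^{-2}). \tag{10}$$
In $f(p_c)$ the $\frac1N$-coefficient is $-\frac32-\frac1{24}=-\frac{37}{24}$. With Lemma 4,
$$\lambda_d\ge f(p_c)=e\Big(N-3-\frac{37}{24N}+O(N^{-2})\Big)=(2d-3)e-\frac{37}{48}\frac ed-O(d^{-2}). \tag{11}$$

**Proof of Theorem 2.** The bounds (8) and (11) are the two sides of the first display. Lemma 4 gives $\lambda_d\ge f(p_c(d))$ for every $d\ge2$. By (10), $e\big(\frac1{p_c(d)}-\frac12\big)=(2d-3)e+O(1/d)$, and this equals $\lambda_d+O(1/d)$ by (8) and (11). $\square$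

**Proof of Theorem 1.** By Theorem 2, $|\lambda_d-(2d-3)e|=O(1/d)$, which tends to $0$. $\square$
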